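# Ultrafilters in Boolean algebras of size at most $|\mathbb R|$, without choice

## 1. Filters whose quotient injects into $\mathbb R$

Everything in these notes takes place in $\mathbf{ZF}$; no form of the axiom of choice is used. Boolean algebras are nondegenerate, $\mathbf 0\neq\mathbf 1$, and $-b$ is the complement of $b$. A filter of a Boolean algebra is a nonempty, upward closed subset that is closed under $\wedge$ and does not contain $\mathbf 0$; so filters are proper by convention. An ultrafilter is a maximal filter. We write $|Y|\le|X|$ if $Y$ injects into $X$.

We use constantly the following fact. A filter $U$ of $A$ is an ultrafilter if and only if it decides every element: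
$$\text{for every } b\in A,\quad b\in U\ \text{ or }\ -b\in U. \tag{1}$$
Suppose $U$ is maximal and $-b\notin U$. Then $f\wedge b\neq\mathbf 0$ for all $f\in U$, since $f\wedge b=\mathbf 0$ means $f\le -b$. So $U\cup\{b\}$ generates a proper filter, and $b\in U$ by maximality. Conversely, if $U$ decides everything and a filter $G\supseteq U$ has an element $b\notin U$, then $-b\in U\subseteq G$ and $\mathbf 0=b\wedge -b\in G$, which is impossible. No choice was used.

Consider two statements.

- $\mathbf{BPI}(\omega)$: every filter on $\omega$, that is, every filter of the algebra $\mathcal P(\omega)$, extends to an ultrafilter.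
- $\mathbf{WBPI}(\omega)$: every Boolean algebra of size $\le|\mathbb R|$ has an ultrafilter.

It is known that in $\mathbf{ZF}$ the following are equivalent:

- (i) $\mathbf{BPI}(\omega)$;
- (ii) the product $\mathbf 2^{\mathbb R}$ of copies of the discrete space $2=\{0,1\}$ is compact;
- (iii) in every Boolean algebra of size $\le|\mathbb R|$, every filter extends to an ultrafilter.

Clearly (iii) implies $\mathbf{WBPI}(\omega)$: extend the filter $\{\mathbf 1\}$. Question 1 of "Mathematical Logic And Foundations" (https://www.impan.pl/download/pdf/ba61-1-2), posed there as open, asks whether $\mathbf{WBPI}(\omega)$ can be added to this list. In plain words: if every algebra of size at most $|\mathbb R|$ has *some* ultrafilter, can we *prescribe* a filter that the ultrafilter must contain?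

Here is the case in which this is easy. For a filter $F$ of $A$, recall the quotient $A/F$: put $b\sim b'$ if $-(b\,\Delta\,b')\in F$. The class of $b$ is $\mathbf 1$ exactly when $b\in F$, and $\mathbf 0$ exactly when $-b\in F$. Since $\mathbf 0\notin F$, the algebra $A/F$ is nondegenerate.

**Proposition A.** Assume $\mathbf{WBPI}(\omega)$. If $F$ is a filter of a Boolean algebra $A$ and $|A/F|\le|\mathbb R|$, then $F$ extends to an ultrafilter of $A$.

**Proof.** By hypothesis $A/F$ has an ultrafilter $W$. Let $\pi:A\to A/F$ be the quotient map and $U=\pi^{-1}(W)$. This is a filter, it decides every element because $W$ does, and it contains $F$ because $\pi(f)=\mathbf 1$ for $f\in F$. $\square$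

For an algebra $A$ with $|A|\le|\mathbb R|$, the proposition covers two familiar situations.

- If $F=\{b:b\ge d\}$ is principal, then $b\sim b'$ if and only if $b\wedge d=b'\wedge d$. So the class of $b$ can be sent to $b\wedge d$. This injects $A/F$ into $A$, hence into $\mathbb R$.
- If $A$ can be well-ordered, for instance if $A$ is countable, send each class to its least element. Again $A/F$ injects into $A$.

What changes in general? We still have $|A|\le|\mathbb R|$, and $A/F$ is a *surjective image* of $A$. With choice this would give an injection of $A/F$ into $A$. In $\mathbf{ZF}$ it does not: to inject $A/F$ into $\mathbb R$ we need to attach to each class a real number that determines the class, and in the two cases above this came from special structure.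

## 2. The quotient $\mathcal P(\omega)/\mathrm{fin}$

In $\mathbf{ZF}$ the quotient $A/F$ need not inject into $\mathbb R$. To see how far an injection is from being free, take $A=\mathcal P(\omega)$ and let $F$ be the filter of cofinite sets, so that $Y\sim Y'$ means that $Y\,\Delta\,Y'$ is finite. An injection of $A/F$ into $\mathbb R$ would in particular linearly order $A/F$.

**Remark.** If $\mathcal P(\omega)/\mathrm{fin}$ has a linear order, then there is a subset of $2^\omega$ without the Baire property.

**Proof.** Identify $\mathcal P(\omega)$ with $2^\omega$, write $[Y]$ for the class of $Y$, and let $N=\{Y:[Y]<[\omega\setminus Y]\}$. Since $[Y]\ne[\omega\setminus Y]$ always, $Y\in N$ if and only if $\omega\setminus Y\notin N$. Also, $N$ is invariant under finite changes. Suppose $N\,\Delta\,O$ is meager with $O$ open.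

If $O=\emptyset$, then $N$ is meager. So is its complement, its image under the homeomorphism $Y\mapsto\omega\setminus Y$. Hence $2^\omega$ is meager.

If $O\neq\emptyset$, choose a basic clopen set $[s]\subseteq O$, the set of extensions of a finite sequence $s$. Then $[s]\setminus N$ is meager. Let $g$ be the homeomorphism of $[s]$ that flips all coordinates from $|s|$ on. As $g(Y)$ differs finitely from $\omega\setminus Y$, we have $Y\in N$ if and only if $g(Y)\notin N$. So $[s]\cap N=g^{-1}([s]\setminus N)$ is meager as well, and $[s]$ is meager.

Both outcomes contradict the Baire category theorem, which holds for $2^\omega$ in $\mathbf{ZF}$: the usual recursion can always take the first suitable basic clopen set in a fixed enumeration. $\square$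

So we shall not try to inject the quotient. We look for a different algebra $B$, built from $A$ and $F$, with two properties: $B$ visibly injects into $\mathbb R$, and any ultrafilter of $B$ yields an ultrafilter of $A$ that extends $F$.

## 3. Limits of finite algebras, threads and supports

To control size, we build algebras from finite pieces indexed by finite sets. Let $X$ be a set, and let $[X]^{<\omega}$ be the set of its finite subsets.

**Definition.** A *system* on $X$ assigns to each $a\in[X]^{<\omega}$ a nonempty finite set $S_a$, and to each pair $a\subseteq e$ a map $p_{e,a}$ of $S_e$ **onto** $S_a$, such that $p_{a,a}=\mathrm{id}$ and $p_{e,a}=p_{d,a}\circ p_{e,d}$ for $a\subseteq d\subseteq e$.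

**The limit algebra.** For $a\subseteq e$, the map $\mathcal P(S_a)\to\mathcal P(S_e)$, $C\mapsto p_{e,a}^{-1}(C)$, is a Boolean homomorphism. It is injective because $p_{e,a}$ is onto: $C=p_{e,a}[p_{e,a}^{-1}(C)]$. On the pairs $(a,C)$ with $C\subseteq S_a$ define
$$(a,C)\approx(a',C')\iff p_{e,a}^{-1}(C)=p_{e,a'}^{-1}(C')\quad\text{in } S_e,\ e=a\cup a'. \tag{2}$$
By injectivity, the same relation results if we compare in $S_d$ for any finite $d\supseteq a\cup a'$. Hence $\approx$ is transitive: compare three pairs in one common $S_d$. Let $B$ be the set of classes $[a,C]$. Boolean operations on finitely many classes are computed by lifting all of them to a common $\mathcal P(S_d)$. Since lifting is by homomorphisms, the result does not depend on $d$, and the Boolean axioms hold because they hold in each $\mathcal P(S_d)$. Each map $C\mapsto[a,C]$ is an injective homomorphism $\mathcal P(S_a)\to B$. As $S_\emptyset\ne\emptyset$, $B$ is nondegenerate. We call $B$ the *limit* of the system.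

**Threads.** A *thread* is a family $(s_a)$ with $s_a\in S_a$ and $p_{e,a}(s_e)=s_a$ for all $a\subseteq e$. Ultrafilters of $B$ and threads determine each other:
$$D=\{[a,C]:s_a\in C\}. \tag{3}$$
Given a thread, the right side is well defined, because $s_e\in p_{e,a}^{-1}(C)$ if and only if $s_a\in C$. It is a filter that decides every element. Conversely, let $D$ be an ultrafilter of $B$. For each $a$, the set $\{C\subseteq S_a:[a,C]\in D\}$ is an ultrafilter of the finite algebra $\mathcal P(S_a)$, so it consists of the sets containing a unique point $s_a$. If $a\subseteq e$, then $[a,\{s_a\}]=[e,p_{e,a}^{-1}(\{s_a\})]\in D$, so $s_e\in p_{e,a}^{-1}(\{s_a\})$, that is, $p_{e,a}(s_e)=s_a$. All $s_a$ are defined from $D$; nothing is chosen.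

**Supports.** A finite set $a$ *supports* $\beta\in B$ if $\beta=[a,C]$ for some $C\subseteq S_a$; this $C$ is unique. Suppose the supports of each $\beta$ are closed under pairwise intersection. Then each $\beta$ has a least support $a_\beta$: take a support with as few elements as possible; its intersection with any other support is a support, so by minimality it lies inside the other. Let $C_\beta$ be the set with $\beta=[a_\beta,C_\beta]$. The map $\beta\mapsto(a_\beta,C_\beta)$ is injective, and we have described $B$ by finite data.

**Example.** Let $S_a=2^a$ with restriction maps. A thread is the same as a function $X\to2$. If $a$ and $a'$ support $\beta$, $e=a\cup a'$ and $\beta=[e,E]$, then membership in $E$ depends only on the coordinates in $a$, and also only on those in $a'$. For $s,t\in2^e$ that agree on $a\cap a'$, the function equal to $s$ on $a$ and to $t$ on $a'\setminus a$ agrees with $s$ on $a$ and with $t$ on $a'$. So $s\in E$ if and only if $t\in E$, and $a\cap a'$ supports $\beta$.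

The mixed function in this example is exactly what consistency conditions will forbid.

## 4. Consistent functions: one total, one partial, two partial

Fix a Boolean algebra $A$, a filter $F$ of $A$, and a surjection $q:X\to A$. For a finite partial function $u:X\rightharpoonup2$ let
$$m(u)=\bigwedge_{x\in\mathrm{dom}\,u}q(x)^{u(x)},\qquad b^1=b,\quad b^0=-b,\quad m(\emptyset)=\mathbf 1.$$

**Definition.** $u$ is *consistent* if $-m(u)\notin F$.

Two facts will be used throughout.

**(C1)** $\emptyset$ is consistent, and restrictions of consistent functions are consistent. Indeed $-m(\emptyset)=\mathbf 0\notin F$. If $w\subseteq u$, then $m(u)\le m(w)$, so $-m(w)\le-m(u)$; hence $-m(w)\in F$ would give $-m(u)\in F$.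

**(C2)** A consistent $u$ has a consistent extension to any finite superset of its domain. It suffices to add one point $x\notin\mathrm{dom}\,u$. If neither $u\cup\{(x,0)\}$ nor $u\cup\{(x,1)\}$ were consistent, $F$ would contain
$$-(m(u)\wedge q(x))\ \wedge\ -(m(u)\wedge-q(x))=-m(u),$$
contradicting the consistency of $u$.

**Example.** Let $A=X=\mathcal P(\omega)$, $q=\mathrm{id}$, and let $F$ be the cofinite filter. Then $u$ is consistent if and only if $m(u)$ is an infinite set. Let $x$ be the set of even numbers and $y=x\setminus\{0\}$. Write functions on $\{x,y\}$ as words, $*$ meaning "undefined". The word $10$ is inconsistent, since $m=\{0\}$; the word $01$ is inconsistent, since $m=\emptyset$. The consistent words are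
$$**,\quad 0*,\quad 1*,\quad *0,\quad *1,\quad 00,\quad 11.$$

**One total function.** The natural first system is $S_a=\{u:a\to2 \text{ consistent}\}$ with restriction maps, onto by (C2). Its limit is the quotient $A/F$ again. For fixed $a$, the classes of the $m(u)$, $u\in2^a$, are pairwise disjoint with join $\mathbf 1$ in $A/F$, and the class of $m(u)$ is $\mathbf 0$ exactly when $u$ is inconsistent. So $C\mapsto$ the class of $\bigvee_{u\in C}m(u)$ is an injective homomorphism $\mathcal P(S_a)\to A/F$. Since $m(u)$ is the join of the $m(z)$ over all $z\in 2^e$ extending $u$, and the inconsistent $z$ contribute $\mathbf 0$ in $A/F$, these homomorphisms are compatible with lifting. Together they map the limit onto $A/F$, because $q$ is onto.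

So threads carry exactly the right information, but the size is not controlled. The failure is visible in the example: on $\{x,y\}$ only $00$ and $11$ are available. So $\{u:u(x)=1\}$ and $\{u:u(y)=1\}$ give the same element, neither $\mathbf 0$ nor $\mathbf 1$. It is supported by $\{x\}$ and by $\{y\}$ but not by $\emptyset$. There is no least support. The mixed function that would lead from $11$ to $00$ by changing one coordinate at a time is inconsistent.

**One partial function.** We can pass from $11$ to $00$ if we may erase before we rewrite: $11\to1*\to**\to0*\to00$. So let $S_a$ be the set of all consistent partial functions $a\rightharpoonup2$. Restriction is onto, since a consistent function on part of $a$ already lies in $S_e$. Supports are now closed under intersection: for $u,u'\in S_e$, $e=a\cup a'$, with the same restriction to $c=a\cap a'$, use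
$$u\to u|_a\to u'|_a\to u'.$$
The outer steps do not change the restriction to $a$; the middle step does not change the restriction to $a'$, which is $u|_c=u'|_c$. But the information is gone: the empty function in every $S_a$ is a thread, so the limit always has the useless ultrafilter $\{[a,C]:\emptyset\in C\}$.

**Two partial functions.** The first system is too rigid to move in, and the second too loose to be useful. We combine them: take *two* consistent partial functions, and require only that their domains *together* cover $a$. While one component is total off $a\cap a'$, the other can be erased and rewritten there; then they exchange roles. In the example, with $a=\{x\}$, $a'=\{y\}$,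
$$(11,11)\to(1*,11)\to(0*,11)\to(00,11)\to(00,1*)\to(00,0*)\to(00,00). \tag{4}$$
Every word is consistent, each pair covers $\{x,y\}$, and each arrow changes letters of only one of $x,y$. A thread now gives two partial functions $U,V$ on $X$ whose domains cover $X$. Neither need be total. That one of them nevertheless decides all of $A$ comes from elementary group theory.

## 5. The Main Lemma

Write $9=\{0,\dots,8\}$ and, for a set $X$,
$$\Sigma(X)=\{(a,C):a\in[X]^{<\omega},\ C\subseteq9^a\}.$$

**Main Lemma.** Let $A$ be a Boolean algebra, $F$ a proper filter of $A$, $X$ a set and $q:X\to A$ a surjection. There is a (nondegenerate) Boolean algebra $B$ with $|B|\le|\Sigma(X)|$ such that $B$ has an ultrafilter if and only if $F$ extends to an ultrafilter of $A$. Moreover, an ultrafilter of $A$ extending $F$ can be defined explicitly from any ultrafilter of $B$.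

**Step 1: the algebra $B$.** This step defines the system. For $a\in[X]^{<\omega}$ let
$$S_a=\{(u,v):u,v\text{ consistent},\ \mathrm{dom}\,u\cup\mathrm{dom}\,v=a\},\qquad p_{e,a}(u,v)=(u|_a,v|_a),$$
where $u|_a$ is the restriction of $u$ to $a\cap\mathrm{dom}\,u$. By (C1) the restrictions are consistent, and their domains cover $e\cap a=a$. So $p_{e,a}$ maps $S_e$ into $S_a$. It is onto: given $(u,v)\in S_a$, use (C2) to extend $u$ and $v$ consistently so that both are also defined on all of $e\setminus a$; the result lies in $S_e$ and restricts to $(u,v)$. Each $S_a$ is finite, and $S_\emptyset=\{(\emptyset,\emptyset)\}$, so every $S_a$ is nonempty because it maps onto $S_\emptyset$ when we restrict. The composition law for restrictions is clear. So this is a system, and $B$ is its limit.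

**Step 2: supports are closed under intersection.** This is the step that controls the size of $B$. Suppose $a$ and $a'$ support $\beta$. Put
$$c=a\cap a',\quad P=a\setminus c,\quad Q=a'\setminus c,\quad e=a\cup a'=c\sqcup P\sqcup Q,$$
and let $E\subseteq S_e$ be the set with $\beta=[e,E]$. Then $E=p_{e,a}^{-1}(C)=p_{e,a'}^{-1}(C')$ for some $C$, $C'$. Say that $s,t\in S_e$ differ by a *$Q$-move* if $p_{e,a}(s)=p_{e,a}(t)$ (only the part on $Q$ changes), and by a *$P$-move* if $p_{e,a'}(s)=p_{e,a'}(t)$ (only the part on $P$ changes). Membership in $E$ is invariant under $Q$-moves, since $E=p_{e,a}^{-1}(C)$, and under $P$-moves, since $E=p_{e,a'}^{-1}(C')$. We show: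
$$\text{if } s,t\in S_e \text{ and } p_{e,c}(s)=p_{e,c}(t),\text{ then } s \text{ and } t \text{ are connected by finitely many moves.}\tag{5}$$
Given (5), any $t$ whose restriction to $c$ equals that of some $s\in E$ lies in $E$. So $E=p_{e,c}^{-1}(p_{e,c}[E])$ and $\beta=[c,p_{e,c}[E]]$, as wanted.

*Filling.* Let $s=(u,v)$. By (C2), extend $u$ and $v$ consistently so that both are defined on all of $P$; this is a $P$-move. Then extend both so that they are defined on all of $Q$; this is a $Q$-move. The domains still cover $e$, and nothing changes on $c$. Do the same for $t$. So we may assume $s=(u,v)$ and $t=(u',v')$, where all four functions are defined on all of $P\cup Q$, and $u|_c=u'|_c$, $v|_c=v'|_c$.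

*Moving.* Consider
$$(u,v)\overset{Q}{\to}(u|_a,v)\overset{P}{\to}(u'|_a,v)\overset{Q}{\to}(u',v)\overset{Q}{\to}(u',v|_a)\overset{P}{\to}(u',v'|_a)\overset{Q}{\to}(u',v'). \tag{6}$$
We check that all seven pairs lie in $S_e$.

- Each component is one of $u,v,u',v'$ or a restriction of one, so it is consistent by (C1).
- On $c$, the two components always restrict to $u|_c$ and $v|_c$, whose domains cover $c$ because $(u,v)\in S_e$.
- On $P\cup Q$, the second component $v$ is total in the first four pairs, and the first component $u'$ is total in the last four. So every pair covers $P\cup Q$.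

We check the moves. A step marked $Q$ replaces a function by its restriction to $a$, or conversely, so the restrictions to $a$ do not change. In the first step marked $P$, the first components $u|_a$ and $u'|_a$ restrict on $a'$ to $u|_c$ and $u'|_c$, since $a\cap a'=c$; these are equal, and the second component is unchanged. In the second step marked $P$, the second components $v|_a$ and $v'|_a$ restrict on $a'$ to $v|_c=v'|_c$, and the first component is unchanged. This proves (5). No mixture of $u$ and $u'$ off $c$ ever occurs; that is why consistency is never endangered.

**Step 3: $|B|\le|\Sigma(X)|$.** This step turns least supports into an injection. By Step 2 and Section 3, $\beta\mapsto(a_\beta,C_\beta)$ is injective on $B$, with $C_\beta\subseteq S_{a_\beta}$. A pair of partial functions $a\rightharpoonup2$ is the same as a function $a\to\{0,1,*\}^2$. Fix a bijection of $\{0,1,*\}^2$ with $9$. Then each $S_a$ becomes a subset of $9^a$, and $(a_\beta,C_\beta)$ an element of $\Sigma(X)$.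

**Step 4: from an ultrafilter of $B$ to two filters of $A$.** This step reads the two components of a thread. Let $D$ be an ultrafilter of $B$, and let $(s_a)$, $s_a=(u_a,v_a)$, be its thread as in (3). Put $U=\bigcup_au_a$ and $V=\bigcup_av_a$. For $a\subseteq e$ we have $u_a=u_e|_a$, so any two of the $u_a$ are restrictions of a third. Hence $U$ is a partial function $X\rightharpoonup2$, and likewise $V$. Since the domains of $u_{\{x\}}$ and $v_{\{x\}}$ cover $\{x\}$,
$$\mathrm{dom}\,U\cup\mathrm{dom}\,V=X. \tag{7}$$
Every finite $w\subseteq U$ is consistent. Indeed, let $d=\mathrm{dom}\,w$. For $x\in d$ some $u_a$ has $u_a(x)=w(x)$, so $x\in a$ and $u_a|_{\{x\}}=u_{\{x\}}=u_d|_{\{x\}}$. Therefore $w\subseteq u_d$, and (C1) applies. The same holds for $V$. Let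
$$G_U=\{b\in A:\ f\wedge m(w)\le b\ \text{ for some } f\in F \text{ and finite } w\subseteq U\}.$$
This contains $F$ (take $w=\emptyset$) and is upward closed. It is closed under $\wedge$: if $f\wedge m(w)\le b$ and $f'\wedge m(w')\le b'$, then $(f\wedge f')\wedge m(w\cup w')\le b\wedge b'$, because $m(w)\wedge m(w')=m(w\cup w')$. It is proper: $f\wedge m(w)=\mathbf 0$ would give $f\le-m(w)$, hence $-m(w)\in F$, contradicting the consistency of $w$. So $G_U$ is a filter extending $F$, and so is $G_V$, defined in the same way from $V$.

**Step 5: one of the two filters is an ultrafilter.** This step shows that it was enough to cover $X$ by two domains. Let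
$$E_U=\{b\in A: b\in G_U\ \text{or}\ -b\in G_U\}$$
be the set of elements that $G_U$ decides. It is a subalgebra of $A$. Closure under complement is clear. For $b,b'\in E_U$: if both are in $G_U$, then $b\wedge b'\in G_U$; otherwise $-b\in G_U$ or $-b'\in G_U$, and since $-(b\wedge b')$ lies above both $-b$ and $-b'$, it is in $G_U$. Also $\mathbf 1\in G_U$. In particular $E_U$ is a subgroup of the group $(A,\Delta)$. If $x\in\mathrm{dom}\,U$, then $w=\{(x,U(x))\}$ shows $q(x)^{U(x)}\in G_U$, so $q(x)\in E_U$. With $E_V$ defined likewise, (7) and the surjectivity of $q$ give
$$A=E_U\cup E_V.$$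
A group is not the union of two proper subgroups. Suppose $b\notin E_U$ and $b'\notin E_V$. Then $b\in E_V$ and $b'\in E_U$. If $b\,\Delta\,b'$ were in $E_U$, so would be $(b\,\Delta\,b')\,\Delta\,b'=b$; if it were in $E_V$, so would be $(b\,\Delta\,b')\,\Delta\,b=b'$. So $b\,\Delta\,b'$ is in neither, a contradiction. Hence $E_U=A$ or $E_V=A$. If $E_U=A$, then by (1) $G_U$ is an ultrafilter extending $F$; otherwise $G_V$ is. This is an explicit definition from $D$.

**Step 6: the converse.** This step shows that $B$ has an ultrafilter whenever $F$ extends. Let $\mathcal U\supseteq F$ be an ultrafilter of $A$. Put $\chi(x)=1$ if $q(x)\in\mathcal U$ and $\chi(x)=0$ otherwise, and $s_a=(\chi|_a,\chi|_a)$. Then $m(\chi|_a)$ is a finite meet of members of $\mathcal U$, so it is in $\mathcal U$. Its complement is not in $\mathcal U$, hence not in $F$. So $\chi|_a$ is consistent and $s_a\in S_a$. Clearly $(s_a)$ is a thread, and (3) gives an ultrafilter of $B$. This proves the Main Lemma. $\blacksquare$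

## 6. $\mathbf{WBPI}(\omega)$ is equivalent to $\mathbf{BPI}(\omega)$

First we code $\Sigma(X)$ when $X$ carries a linear order. For each $n$, order $9^n$ lexicographically and read subsets of it as binary numbers; this gives injections $c_n:\mathcal P(9^n)\to\omega$, all defined at once. Send $(a,C)\in\Sigma(X)$ to the increasing enumeration $(x_0,\dots,x_{n-1})$ of $a$ together with $c_n(C')$, where $C'=\{(z(x_0),\dots,z(x_{n-1})):z\in C\}$. This is injective, so
$$X\text{ linearly orderable}\ \Longrightarrow\ |\Sigma(X)|\le|X^{<\omega}\times\omega|. \tag{8}$$

For $X=\mathbb R$ the right side has size $\le|\mathbb R|$. In $\mathbf{ZF}$, $|\mathbb R|=|2^\omega|$. Send $((f_0,\dots,f_{n-1}),k)$ with $f_i\in2^\omega$ to the sequence that starts with $n$ ones and a zero, then $k$ ones and a zero, and continues with $f_0(0),\dots,f_{n-1}(0),f_0(1),\dots,f_{n-1}(1),\dots$, or with zeros if $n=0$. From this sequence one reads off $n$, then $k$, then all $f_i$. So $|\Sigma(\mathbb R)|\le|\mathbb R|$.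

**Theorem 1 ($\mathbf{ZF}$).** $\mathbf{WBPI}(\omega)$ is equivalent to (i), (ii) and (iii).

**Proof.** (iii) implies $\mathbf{WBPI}(\omega)$: extend $\{\mathbf 1\}$.

Assume $\mathbf{WBPI}(\omega)$. Let $|A|\le|\mathbb R|$, with injection $j:A\to\mathbb R$, and let $F$ be a filter of $A$. Define $q:\mathbb R\to A$ by $q(j(b))=b$ and $q(r)=\mathbf 1$ for $r\notin j[A]$; this is a surjection. The Main Lemma with $X=\mathbb R$ gives $B$ with $|B|\le|\Sigma(\mathbb R)|\le|\mathbb R|$. By $\mathbf{WBPI}(\omega)$, $B$ has an ultrafilter, so $F$ extends to an ultrafilter of $A$. This is (iii), and the known equivalence of (i), (ii) and (iii) finishes the proof. $\blacksquare$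

So the answer to Question 1 is yes. With $X=A=\mathcal P(\omega)$ and $q=\mathrm{id}$, the lemma gives $\mathbf{WBPI}(\omega)\Rightarrow\mathbf{BPI}(\omega)$ directly, since $|\mathcal P(\omega)|=|\mathbb R|$.

## 7. Compactness of $\mathbf 2^X$ and surjective images of $X$

The only property of $\mathbb R$ that the last proof used is $|\Sigma(\mathbb R)|\le|\mathbb R|$, and the Main Lemma asks only for a surjection onto $A$. Keeping track of this gives a stronger statement.

**Theorem 2 ($\mathbf{ZF}$).** Let $X$ be a nonempty set with $|\Sigma(X)|\le|X|$. This holds, for instance, if $X$ is linearly orderable, $|X|\ge2$ and $|X^{<\omega}|\le|X|$. The following are equivalent: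

1. $W_X$: every Boolean algebra of size $\le|X|$ has an ultrafilter;
2. $S_X$: in every Boolean algebra of size $\le|X|$ every proper filter extends to an ultrafilter;
3. $W^*_X$: every Boolean algebra that is a surjective image of $X$ has an ultrafilter;
4. $S^*_X$: in every Boolean algebra that is a surjective image of $X$ every proper filter extends to an ultrafilter;
5. $C_X$: the product $\mathbf 2^X$ is compact.

**Step 1: the "for instance" clause.** We verify that the stated conditions give the hypothesis. Fix $x_0\in X$. The constant sequences with value $x_0$ show $|\omega|\le|X^{<\omega}|\le|X|$. By (8), and since pairs are sequences of length $2$,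
$$|\Sigma(X)|\le|X^{<\omega}\times\omega|\le|X\times X|\le|X^{<\omega}|\le|X|.$$

**Step 2: the algebra $\mathrm{Fr}(X)$ and its size.** This algebra connects filters with the space $2^X$. Let $\mathrm{Fr}(X)$ be the algebra of subsets of $2^X$ of the form
$$\langle a,C\rangle=\{x\in2^X:x|_a\in C\},\qquad a\in[X]^{<\omega},\ C\subseteq2^a.$$
For given $a$, the set $C$ is determined by $\langle a,C\rangle$, since every function on $a$ extends by zeros to $X$. If $E\in\mathrm{Fr}(X)$ depends only on the coordinates in $a$, and also only on those in $a'$, then it depends only on those in $a\cap a'$. Indeed, let $x,y$ agree on $a\cap a'$, and let $w$ equal $x$ on $a$ and $y$ off $a$. Then $w$ agrees with $x$ on $a$ and with $y$ on $a'$, so $x\in E\iff w\in E\iff y\in E$. Hence each $E$ has a least support $a_E$, and sending $E=\langle a_E,C\rangle$ to $(a_E,C)$, with $2^{a_E}\subseteq9^{a_E}$, shows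
$$|\mathrm{Fr}(X)|\le|\Sigma(X)|. \tag{9}$$

**Step 3: the homomorphism $\theta$.** This step transfers filters of $A$ to $\mathrm{Fr}(X)$. Let $q:X\to A$ be onto a Boolean algebra $A$, and set
$$\theta(\langle a,C\rangle)=\bigvee_{w\in C}m(w),$$
with $m(w)$ as in Section 4. It is well defined. For $a\subseteq e$ and $w\in2^a$, $m(w)$ is the join of the $m(z)$ over all $z\in2^e$ with $z|_a=w$. So the value does not change when $\langle a,C\rangle$ is rewritten with a larger finite set $e$, and two descriptions of the same set coincide when rewritten over a common $e$. For fixed $e$, the elements $m(z)$, $z\in2^e$, are pairwise disjoint with join $\mathbf 1$. So $C\mapsto\bigvee_{z\in C}m(z)$ preserves joins and complements, and $\theta$ is a homomorphism. It is onto, since $\theta(\{y:y(x)=1\})=q(x)$.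

If $F$ is a proper filter of $A$, then $\theta^{-1}(F)$ is a proper filter of $\mathrm{Fr}(X)$, as $\theta(\emptyset)=\mathbf 0\notin F$. We claim:
$$\begin{aligned}&\text{if } \theta^{-1}(F)\text{ is contained in an ultrafilter }\mathcal W\text{ of }\mathrm{Fr}(X),\\ &\text{then }\theta[\mathcal W]\text{ is an ultrafilter of }A\text{ extending }F.\end{aligned}\tag{10}$$
It contains $F$: each $f\in F$ is $\theta(E)$ for some $E$, and $E\in\theta^{-1}(F)\subseteq\mathcal W$. It is closed under $\wedge$, since $\theta$ is a homomorphism. It decides every $b=\theta(E)$, since $\mathcal W$ decides $E$. It is upward closed: if $E\in\mathcal W$ and $\theta(E)\le b=\theta(E')$, then $E\cup E'\in\mathcal W$ and $\theta(E\cup E')=\theta(E)\vee b=b$. It is proper: if $\theta(E)=\mathbf 0$, then $\theta(-E)=\mathbf 1\in F$, so $-E\in\theta^{-1}(F)\subseteq\mathcal W$ and $E\notin\mathcal W$.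

**Step 4: statements 1 to 4 are equivalent.** A nonempty set of size $\le|X|$ is a surjective image of $X$. So $S^*_X\Rightarrow S_X\Rightarrow W_X$ and $S^*_X\Rightarrow W^*_X\Rightarrow W_X$, where the passage from $S$ to $W$ extends $\{\mathbf 1\}$. It remains to see $W_X\Rightarrow S^*_X$. Given $q:X\to A$ onto and a filter $F$ of $A$, the algebra $B$ of the Main Lemma has size $\le|\Sigma(X)|\le|X|$. By $W_X$ it has an ultrafilter, so $F$ extends.

**Step 5: $S_X\Rightarrow C_X$.** We find a common point for closed sets. Let $\mathcal K$ be a family of closed subsets of $2^X$ with the finite intersection property. Let $\mathcal F$ be the set of all $E\in\mathrm{Fr}(X)$ that include some finite intersection of members of $\mathcal K$ (the empty intersection being $2^X$). This is a proper filter of $\mathrm{Fr}(X)$, and $|\mathrm{Fr}(X)|\le|X|$ by (9). By $S_X$ there is an ultrafilter $\mathcal W\supseteq\mathcal F$. Define $x\in2^X$ by $x(i)=1$ if and only if $\{y:y(i)=1\}\in\mathcal W$. Then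
$$\mathcal W=\{E\in\mathrm{Fr}(X):x\in E\}.$$
To see this, let $E=\langle a,C\rangle$. The set $\langle a,\{x|_a\}\rangle$ is the intersection of the finitely many sets $\{y:y(i)=x(i)\}$, $i\in a$, all in $\mathcal W$. If $x\in E$, then $E$ includes $\langle a,\{x|_a\}\rangle$, so $E\in\mathcal W$. If $x\notin E$, the same argument gives $-E\in\mathcal W$, so $E\notin\mathcal W$. Hence $x\in\bigcap\mathcal F$. Now $\mathrm{Fr}(X)$ is a base of $2^X$ that is closed under complements. So each $K\in\mathcal K$ is the intersection of the $E\in\mathrm{Fr}(X)$ that include it, and all these $E$ are in $\mathcal F$. Thus $x\in\bigcap\mathcal K$.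

**Step 6: $C_X\Rightarrow S^*_X$.** We turn a common point into an ultrafilter. Given $q:X\to A$ onto and a filter $F$ of $A$, the family $\theta^{-1}(F)$ consists of closed sets, because members of $\mathrm{Fr}(X)$ are clopen. It has the finite intersection property, being a proper filter. By $C_X$ there is $x\in\bigcap\theta^{-1}(F)$. Then $\mathcal W=\{E\in\mathrm{Fr}(X):x\in E\}$ is an ultrafilter of $\mathrm{Fr}(X)$ containing $\theta^{-1}(F)$, and (10) applies. This proves Theorem 2. $\blacksquare$

## 8. Power sets of well-ordered cardinals

**Theorem 3 ($\mathbf{ZF}$).** Let $\kappa$ be an infinite well-ordered cardinal. Then $X=\mathcal P(\kappa)$ satisfies the hypothesis of Theorem 2, and (1)–(5) for this $X$ are equivalent to $\mathbf{BPI}(\kappa)$: every proper filter on $\kappa$ extends to an ultrafilter.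

We use the textbook fact that in $\mathbf{ZF}$ there is a bijection $\kappa\times\kappa\to\kappa$ for every infinite well-ordered cardinal $\kappa$. Fix one. In particular $|\kappa\times\omega|=\kappa$. Iterating it gives bijections $\kappa^n\to\kappa$ for all $n\ge1$ at once, so $\kappa^{<\omega}$ injects into $\omega\times\kappa$ and has size $\kappa$.

**Step 1: the hypothesis of Theorem 2.** We check the conditions of the "for instance" clause. $\mathcal P(\kappa)\cong2^\kappa$ is linearly ordered lexicographically: compare two functions at the least place where they differ. Code $(Y_0,\dots,Y_{n-1})$ by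
$$\{(n,0)\}\cup\{(\alpha,i+1):i<n,\ \alpha\in Y_i\}\subseteq\kappa\times\omega.$$
This determines $n$ and all $Y_i$, so $|X^{<\omega}|\le|\mathcal P(\kappa\times\omega)|=|X|$. Clearly $|X|\ge2$.

**Step 2: (1)–(5) imply $\mathbf{BPI}(\kappa)$.** Apply $S_X$ to the algebra $\mathcal P(\kappa)$, which has size $|X|$.

**Step 3: countably many coordinates replaced by $\kappa$ points — a dense set of size $\kappa$.** This step embeds $\mathrm{Fr}(X)$ into a power set algebra of $\kappa$. Let
$$K=\{(e,T):e\in[\kappa]^{<\omega},\ T\subseteq\mathcal P(e)\}.$$
Increasing enumeration identifies $e$ with an element of $\kappa^{<\omega}$ and $T$ with a subset of $\mathcal P(|e|)$, which is coded by a natural number. So $K$ injects into $\kappa^{<\omega}\times\omega$, and $|K|\le\kappa$. The pairs $(\{\alpha\},\emptyset)$ show $|K|\ge\kappa$. Hence $|K|=\kappa$. For $k=(e,T)$ define $x_k\in2^X$ by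
$$x_k(Y)=1\iff Y\cap e\in T\qquad(Y\subseteq\kappa).$$
The set $\{x_k:k\in K\}$ is dense in $2^X$ (Hausdorff). Given distinct $Y_1,\dots,Y_n\subseteq\kappa$ and prescribed values, let $e$ consist of the least elements of the sets $Y_i\,\Delta\,Y_j$, $i<j$. Then the sets $Y_i\cap e$ are distinct. Let $T$ be the set of those $Y_i\cap e$ for which the prescribed value of $Y_i$ is $1$. Then $x_{(e,T)}$ takes the prescribed values. Consequently
$$h:\mathrm{Fr}(X)\to\mathcal P(K),\qquad h(E)=\{k\in K:x_k\in E\},$$
is a homomorphism with $h(E)\ne\emptyset$ for $E\neq\emptyset$, because nonempty $E$ are open; so $h$ is injective.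

**Step 4: $\mathbf{BPI}(\kappa)$ implies $S^*_X$.** We carry a filter of $A$ to $K$, extend it there, and carry it back. Let $q:X\to A$ be onto and $F$ a proper filter of $A$, with $\theta$ as in Section 7. The sets $h(E)$ with $E\in\theta^{-1}(F)$ are nonempty and closed under finite intersections. So they generate a proper filter on $K$. Since $|K|=\kappa$, $\mathbf{BPI}(\kappa)$ gives an ultrafilter $\mathcal V$ on $K$ extending it. Then $\mathcal W=\{E\in\mathrm{Fr}(X):h(E)\in\mathcal V\}$ is the preimage of an ultrafilter under a homomorphism, so it is an ultrafilter of $\mathrm{Fr}(X)$; and it contains $\theta^{-1}(F)$. By (10), $\theta[\mathcal W]$ is an ultrafilter of $A$ extending $F$. $\blacksquare$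

For $\kappa=\omega$ we have $|\mathcal P(\omega)|=|\mathbb R|$, so Theorem 3 reproves the equivalence of (i), (ii) and (iii) that was quoted for Theorem 1. It adds to them both $\mathbf{WBPI}(\omega)$ and its formally stronger form, in which "injects into $\mathbb R$" is weakened to "is a surjective image of $\mathbb R$".
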